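\title{Recognizing squares without space overhead}

\begin{abstract}
An overhead-free machine is a one-tape Turing machine that works only on the cells holding its input and writes only letters of the input alphabet. We disprove the conjecture that no nondeterministic machine of this kind accepts $\{ww \mid w\in\{0,1\}^*\}$: a deterministic one that always halts suffices. The machine reads its tape as a cyclic word and applies injective maps that commute with the cyclic shift; such maps neither create nor destroy the property of being a square. It continues until the word avoids the factor $100$. Such a word can be compressed in place by a constant factor, and the space gained holds a logarithmic-space test for squareness. Over an alphabet with at least two letters, the same method applies to every language that is decidable in space $o(n)$, deterministically or nondeterministically, and in which membership depends only on the length and the exponent of the word. The bound $o(n)$ cannot be replaced by $O(n)$, and the statement fails for a one-letter alphabet.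
\end{abstract}

\section{Introduction}\label{sec:intro}

A Turing machine that works in linear space may use a tape alphabet larger than its input alphabet, and this gives it room: over an alphabet of pairs, every cell holds its input letter and a mark next to it. The model studied here removes that room.

\begin{definition}\label{def:model}
Let $\Sigma$ be a finite nonempty alphabet. An \emph{overhead-free machine} with input alphabet $\Sigma$ is a nondeterministic one-tape Turing machine that works as follows. On input $x\in\Sigma^n$ the tape is $\triangleright\, x\,\triangleleft$, where the end markers $\triangleright,\triangleleft$ are not in $\Sigma$, and the head starts on $\triangleright$. The head may stand on an end marker, and so recognizes it, but it never overwrites a marker and never moves beyond one. The $n$ cells between the markers may be overwritten, but only with letters of $\Sigma$. The machine \emph{accepts} $x$ if some computation on $x$ reaches an accepting state; a computation stops when it reaches an accepting state or when no transition applies. The class of languages $L\subseteq\Sigma^*$ accepted by overhead-free machines with input alphabet $\Sigma$ is $\mathrm{NOF}$, and the class of those accepted by deterministic ones is $\mathrm{DOF}$.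
\end{definition}

Every overhead-free machine can be simulated in linear space, and it is known that both inclusions are strict: $\mathrm{NOF}\subsetneq\mathrm{NLINSPACE}$ and $\mathrm{DOF}\subsetneq\mathrm{DLINSPACE}$. An overhead-free machine cannot write down anything without destroying a letter of its input. It is natural to ask which simple languages are lost for this reason. Palindromes are not.

\begin{example}\label{ex:palindromes}
The palindromes over $\{0,1\}$ are in $\mathrm{DOF}$. Words of length at most $1$ are accepted at once. Otherwise the machine compares $x_1$ with $x_n$, rejects if they differ, and overwrites both with $1$. From then on the tape has the form $0^i1\,u\,10^i$, and $x$ is a palindrome if and only if $u$ is. The leftmost and the rightmost $1$ delimit $u$, and each is found by a scan from an end marker. We have $|u|\le1$ exactly when the part of the tape after the leftmost $1$ lies in $10^*$ or in $\{0,1\}10^*$, which one sweep decides; in that case the machine accepts. Otherwise it compares the first and the last letter of $u$, rejects if they differ, and moves both delimiting $1$'s one cell inward, writing $0$ in their old places.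
\end{example}

This machine erases only letters that it has already compared, and its two pointers are anchored at the end markers. Neither device is available for \emph{squares}, the words of the form $ww$. The partner of $x_1$ is now $x_{n/2+1}$, in the middle of the tape, and a mark placed there is surrounded by unread data that may contain the same pattern. Counting points in the same direction. A machine with $m$ states has at most $m(n+2)|\Sigma|^n$ configurations on inputs of length $n$, against $|\Sigma|^n$ inputs. As long as the input can be reconstructed from the configuration, there are on average at most $m(n+2)$ configurations per input: a state and a single pointer, the head. It seems that nothing can be erased before the middle is found, and that the middle cannot be found before something is erased. One would therefore guess the following, which is posed as a conjecture in~\cite{Overhead}: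
\[
\{ww\mid w\in\{0,1\}^*\}\notin\mathrm{NOF}\qquad\text{for the input alphabet }\Sigma=\{0,1\}.
\]
The conjecture is false, and nondeterminism is not needed to refute it.

\begin{theorem}\label{thm:squares}
For every finite alphabet $\Sigma$, the language $\{ww\mid w\in\Sigma^*\}$ is accepted by a deterministic overhead-free machine that halts on every input. In particular, $\{ww\mid w\in\{0,1\}^*\}\in\mathrm{DOF}\subseteq\mathrm{NOF}$.
\end{theorem}

The heuristic above overlooks that a machine may discard information about the input without comparing any letters, provided that it keeps the answer. The quantity that our machine keeps is the following. For a nonempty word $x\in\Sigma^n$ let $\sigma(x_1x_2\dots x_n)=x_2\dots x_nx_1$ be the \emph{cyclic shift}. The set $\{t\in\mathbb Z : \sigma^tx=x\}$ is a subgroup of $\mathbb Z$ that contains $n$, so it equals $d\mathbb Z$ for a positive divisor $d$ of $n$. The \emph{exponent} of $x$ is $e(x)=n/d$. For instance $e(101010)=3$ and $e(000000)=6$. Lemma~\ref{lem:powers} shows that $x$ is an $m$th power exactly when $m$ divides $e(x)$; so $x$ is a square exactly when $e(x)$ is even. A language $L\subseteq\Sigma^*$ is \emph{exponent-determined} if $x\in L\iff y\in L$ holds for all nonempty $x,y$ with $|x|=|y|$ and $e(x)=e(y)$.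

We also fix the space classes. They refer to machines with a read-only two-way input tape with end markers and one work tape that is infinite to the right and has its own finite alphabet; the input head starts on the left end marker and the work head on work cell~$1$. Such a machine \emph{works in space $s$} if every computation on an input of length $n$ visits at most $s(n)$ work cells. The classes $\mathrm{DSPACE}(s)$ and $\mathrm{NSPACE}(s)$ consist of the languages accepted by deterministic and by nondeterministic machines working in space $s$, and $\mathrm{DSPACE}(O(n))=\mathrm{DLINSPACE}$ is the union of the classes $\mathrm{DSPACE}(s)$ with $s(n)=O(n)$; likewise for $\mathrm{NSPACE}$ and for $O(\log n)$.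

\begin{theorem}\label{thm:general}
Let $|\Sigma|\ge2$ and let $L\subseteq\Sigma^*$ be exponent-determined. If $L\in\mathrm{DSPACE}(s)$ for some $s(n)=o(n)$, then $L\in\mathrm{DOF}$. If $L\in\mathrm{NSPACE}(s)$ for some $s(n)=o(n)$, then $L\in\mathrm{NOF}$.
\end{theorem}

The simplest exponent-determined languages are those in which membership depends on the length alone. For these the machine may overwrite the whole input with a word of its choice. Theorem~\ref{thm:general} says that a constant fraction of this freedom survives when the exponent has to be kept as well.

\begin{corollary}\label{cor:examples}
Let $|\Sigma|\ge2$. The following languages are in $\mathrm{DOF}$: the language $\{w^m\mid w\in\Sigma^*\}$ for each fixed $m\ge1$; the primitive words, that is, the nonempty words not of the form $w^m$ with $m\ge2$; and the words whose exponent is prime.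
\end{corollary}

\begin{proposition}\label{prop:sharp}
Let $|\Sigma|\ge2$. In Theorem~\ref{thm:general} the bound $o(n)$ cannot be replaced by $O(n)$, in either case: there are exponent-determined languages $T\in\mathrm{DSPACE}(O(n))\setminus\mathrm{DOF}$ and $T'\in\mathrm{NSPACE}(O(n))\setminus\mathrm{NOF}$. For $|\Sigma|=1$ Theorem~\ref{thm:general} fails.
\end{proposition}

The machine of Theorems~\ref{thm:squares} and~\ref{thm:general} works in two phases. The first turns $x$ into a word $y$ of the same length and exponent that has no factor $100$ (Sections~\ref{sec:exponent}--\ref{sec:inplace}; Section~\ref{sec:hand} runs it by hand on words of length eight). The second compresses $y$ and simulates a space-bounded machine on it (Section~\ref{sec:simulation}). Section~\ref{sec:proofs} joins the phases, and Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}.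

\section{Maps that preserve the exponent}\label{sec:exponent}

Positions of a word $x\in\Sigma^n$ are read cyclically, as elements of $\mathbb Z/n$, so that $(\sigma x)_i=x_{i+1}$ for all $i$.

\begin{lemma}\label{lem:powers}
Let $x\in\Sigma^n$ with $n\ge1$, and let $m\ge1$. Then $x=w^m$ for some word $w$ if and only if $m$ divides $e(x)$.
\end{lemma}

\begin{proof}
Let $d=n/e(x)$. If $x=w^m$, then $m\mid n$, and $\sigma^{n/m}$ moves the first copy of $w$ to the end, so $\sigma^{n/m}x=x$. Conversely, if $m\mid n$ and $\sigma^{n/m}x=x$, then $x_{i+n/m}=x_i$ for all $i$, so the $m$ consecutive blocks of length $n/m$ are equal. Hence $x$ is an $m$th power if and only if $m\mid n$ and $d\mid n/m$. This says that $dm\mid n$, that is, $m\mid n/d=e(x)$.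
\end{proof}

\begin{lemma}\label{lem:invariance}
Let $D\subseteq\Sigma^n$ satisfy $\sigma D=D$, and let $F\colon D\to\Sigma^n$ be injective with $F\sigma=\sigma F$. Then $e(F(x))=e(x)$ for all $x\in D$.
\end{lemma}

\begin{proof}
For $t\in\mathbb Z$ we have $\sigma^tx=x\iff F(\sigma^tx)=F(x)$ by injectivity, and $F(\sigma^tx)=\sigma^tF(x)$ by commutation. So the same shifts fix $x$ and $F(x)$.
\end{proof}

At first sight this lemma cannot help to free space. An injective map from $\Sigma^n$ to itself is a bijection, so no composition of such maps sends all of $\Sigma^n$ into a smaller set. But the machine need not apply the same composition to every input. Every single step preserves the exponent of the word at hand, so the machine may look at the tape and decide, in any way it likes, which map to apply next. The resulting transformation of inputs is many-to-one. What is lost is the record of the decisions, and the exponent does not depend on it.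

\section{Removing the factor $100$ by hand}\label{sec:hand}

In this section $\Sigma=\{0,1\}$. The aim is a word in which $100$ does not occur, even cyclically. Such a word is redundant: if a block of $3b$ of its letters is cut into triples, each triple is one of $7$ words, so the block is one of at most $7^b$ words among $8^b$, and the ratio $(8/7)^b$ is as large as we like.

How can an occurrence of $100$ be removed? Three natural attempts fail, and they show what each hypothesis of Lemma~\ref{lem:invariance} is for.
\begin{itemize}
\item Change the first occurrence of $100$ to $101$. This does not commute with $\sigma$, and it turns the square $100100$ into the nonsquare $101100$.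
\item Change every occurrence of $100$ to $101$. This commutes with $\sigma$ but is not injective, and it turns the nonsquare $100101$ into the square $101101$.
\item Exchange $100$ and $101$, that is, flip every letter that is cyclically preceded by $10$. This looks reversible but is not: $101010$ and $000000$ both go to $000000$, and the first has exponent $3$. The flipped letters were themselves part of the context $10$ of other flips.
\end{itemize}
The third attempt can be repaired by asking for more context. Let $\tau$ flip the third letter of every cyclic factor $1001$ or $1011$. The extra $1$ on the right keeps the flipped cells out of each other's contexts, and $\tau$ is an involution (Lemma~\ref{lem:tau}).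

The map $\tau$ has two defects: it removes an occurrence of $100$ only if a $1$ follows, and it creates a new occurrence out of every factor $1011$. A second map prepares the word for $\tau$. Two occurrences of $100$ cannot overlap, so the occurrences cut the cyclic word into \emph{gaps}, each a word without the factor $100$. Let $\Pi$ replace every gap by the next such word of the same length $\ell$ in lexicographic order, where the last word $1^\ell$ is followed by the first word $0^\ell$. The occurrences of $100$ stay where they are and serve as the marks that the machine could not afford to write. Repeating $\Pi$ makes a chosen gap consist of $1$'s only; then $\tau$ removes the occurrence in front of this gap and creates none inside it.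

Take the square $10001000$. We underline the occurrences of $100$. Both gaps equal $0$, and
\[
\underline{100}\,0\,\underline{100}\,0\ \xrightarrow{\ \Pi\ }\ \underline{100}\,1\,\underline{100}\,1\ \xrightarrow{\ \tau\ }\ 10111011 .
\]
The result is a square without $100$. Now change the last letter and take the nonsquare $10001001$. We again aim at the first gap:
\[
\underline{100}\,0\,\underline{100}\,1\ \xrightarrow{\ \Pi\ }\ \underline{100}\,1\,\underline{100}\,0\ \xrightarrow{\ \tau\ }\ 1011\,\underline{100}\,0\ \xrightarrow{\ \sigma^{-4}\ }\ \underline{100}\,01011 .
\]
One occurrence is left; we have rotated it to the front, and the gap behind it has length $5$ because it has absorbed the part just cleaned. Under $\Pi$ this gap runs through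
\begin{gather*}
01011,\ 01101,\ 01110,\ 01111,\ 10101,\ 10110,\\
10111,\ 11010,\ 11011,\ 11101,\ 11110,\ 11111,
\end{gather*}
and finally $\tau$ sends $\underline{100}\,11111$ to $10111111$, again a nonsquare. Each of the twelve words $100u$ with $u$ in this list is led to the same word $10111111$; this is where information is discarded.

The general proof has to show that $\tau$ and $\Pi$ satisfy the hypotheses of Lemma~\ref{lem:invariance}, that the process ends although $\tau$ creates new occurrences, and that each step can be carried out without marks.

\section{The maps $\tau$ and $\Pi$}\label{sec:maps}

From here to the end of Section~\ref{sec:simulation}, $k=|\Sigma|\ge2$. Fix distinct letters $0,1\in\Sigma$ and a total order on $\Sigma$ with least letter $0$ and greatest letter $1$. For $a\ne1$ let $a^+$ be the next larger letter; thus $a^+\neq0$. Cyclic words have length $n\ge5$; shorter inputs will be decided by a table in the finite control. For $x\in\Sigma^n$ let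
\[
\mathrm{Occ}(x)=\{i\in\mathbb Z/n : x_ix_{i+1}x_{i+2}=100\}.
\]
The occurrence at $i$ consists of the cells $i,i+1,i+2$. If $i\in\mathrm{Occ}(x)$, then $i+1$ and $i+2$ are not in $\mathrm{Occ}(x)$, because $x_{i+1}=x_{i+2}=0$ while an occurrence starts with $1$. Hence \emph{distinct occurrences are disjoint}. A word is \emph{$100$-free} if, read linearly, it has no factor $100$, and $A_\ell$ denotes the set of $100$-free words of length $\ell\ge0$. If $\mathrm{Occ}(x)=\emptyset$, then $x\in A_n$.

\subsection*{The swap $\tau$}

Let $S(x)=\{i\in\mathbb Z/n : x_{i-2}=1,\ x_{i-1}=0,\ x_{i+1}=1\}$. The word $\tau(x)$ arises from $x$ by exchanging $0$ and $1$ at all positions $i\in S(x)$; a letter other than $0,1$ at such a position is left unchanged.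

\begin{lemma}\label{lem:tau}
The map $\tau\colon\Sigma^n\to\Sigma^n$ is an involution and commutes with $\sigma$.
\end{lemma}

\begin{proof}
Commutation holds because $S(\sigma x)=S(x)-1$. For the involution property we first show, for every word $z\in\Sigma^n$:
\begin{equation}\label{eq:context}
i\in S(z)\ \Longrightarrow\ i-2,\ i-1,\ i+1\notin S(z).
\end{equation}
Let $i\in S(z)$, so $z_{i-2}=1$ and $z_{i-1}=0$. Membership of $i-1$ in $S(z)$ needs a $0$ directly to its left, but $z_{i-2}=1$. Membership of $i+1$ needs a $1$ two cells to its left, but $z_{i-1}=0$. Membership of $i-2$ needs a $1$ directly to its right, but again $z_{i-1}=0$; this last case is the one that uses the condition on the right neighbor.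

If $i\in S(x)$, then by \eqref{eq:context} for $z=x$ the cells $i-2,i-1,i+1$ are not changed by $\tau$, so $i\in S(\tau x)$. Thus $S(x)\subseteq S(\tau x)$. Conversely, let $i\in S(\tau x)$. By \eqref{eq:context} for $z=\tau x$, the cells $i-2,i-1,i+1$ lie outside $S(\tau x)$, hence outside $S(x)$. So they carry the same letters in $x$ as in $\tau x$, and $i\in S(x)$. Therefore $S(\tau x)=S(x)$, and the second application of $\tau$ undoes the first.
\end{proof}

\subsection*{The successor of a $100$-free word}

We need a permutation of $A_\ell$ that reaches $1^\ell$ from every starting word, so a single cycle, and that a finite control can compute in place. The lexicographic successor has both properties: like adding $1$ to a number, it changes only a final block of maximal letters and the letter before it.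

Order $A_\ell$ lexicographically. Its least element is $0^\ell$ and its greatest is $1^\ell$, since both words are $100$-free. Put $\operatorname{succ}(1^\ell)=0^\ell$. A word $u\in A_\ell$ with $u\neq1^\ell$ can be written uniquely as $u=p\,a\,1^j$ with a letter $a\neq1$. Put
\[
\operatorname{succ}(p\,a\,1^j)=p\,a^+\,r ,
\]
where $r\in\Sigma^j$ is written greedily from left to right: each letter of $r$ is $0$, unless the two letters preceding it in $pa^+r$ are $10$, in which case it is $0^+$. The first letter of $r$ is $0$, since $a^+\neq0$. For $\Sigma=\{0,1\}$ the word $r$ is the prefix of length $j$ of $0101\cdots$.

\begin{lemma}\label{lem:succ}
For $u\in A_\ell$ with $u\ne1^\ell$, the word $\operatorname{succ}(u)$ is the least element of $A_\ell$ greater than $u$. Hence $\operatorname{succ}$ is a permutation of $A_\ell$ that consists of a single cycle.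
\end{lemma}

\begin{proof}
Let $u=pa1^j$ with $a\ne1$, and let $u'=pa^+r$.

First, $u'\in A_\ell$ and $u'>u$. The prefix $p$ of $u$ is $100$-free, and $a^+\neq0$ cannot end a factor $100$. The greedy rule never writes $0$ after $10$, so no letter of $r$ ends such a factor either. The words $u$ and $u'$ first differ at the letter $a<a^+$.

Second, $u'$ is the least element of $A_\ell$ with prefix $pa^+$. Let $pa^+r'\in A_\ell$ with $r'\neq r$, and let $w$ be the longest common prefix of $pa^+r$ and $pa^+r'$. The letter after $w$ in $u'$ is the least letter $b$ such that $wb$ does not end with $100$: it is $0$ if $w$ does not end with $10$, and $0^+$ otherwise. The letter after $w$ in $pa^+r'$ is a different letter with the same property, so it is larger.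

Third, let $v\in A_\ell$ with $v>u$; we show $v\ge u'$. The first difference between $v$ and $u$ does not lie in the suffix $1^j$, because $1$ is the greatest letter. If it lies in $p$, then $v$ exceeds every word of length $\ell$ with prefix $p$, in particular $u'$. If it is at the letter $a$, then $v$ has prefix $pa'$ with $a'\ge a^+$; for $a'>a^+$ we have $v>u'$, and for $a'=a^+$ the second step gives $v\ge u'$.

So $\operatorname{succ}$ sends each element of the ordered set $A_\ell$ to the next one and the last to the first.
\end{proof}

\subsection*{The gap map $\Pi$}

Let $D=\{x\in\Sigma^n:\mathrm{Occ}(x)\neq\emptyset\}$; then $\sigma D=D$. Let $x\in D$ and let $i$ be an integer whose residue lies in $\mathrm{Occ}(x)$. Let $i'>i$ be the least larger integer with this property; if there is only one occurrence, $i'=i+n$. By disjointness $i'\ge i+3$. The \emph{gap} after $i$ is the arc of cells $i+3,\dots,i'-1$, possibly empty. No occurrence starts in it, so it carries a $100$-free word. The word $\Pi(x)$ arises from $x$ by replacing, in every gap, the word $u$ that it carries by $\operatorname{succ}(u)$.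

\begin{lemma}\label{lem:Pi}
For $x\in D$ we have $\mathrm{Occ}(\Pi x)=\mathrm{Occ}(x)$. The map $\Pi\colon D\to D$ is injective and commutes with $\sigma$.
\end{lemma}

\begin{proof}
The cells of the occurrences in $x$ are not changed, so $\mathrm{Occ}(x)\subseteq\mathrm{Occ}(\Pi x)$. Suppose that $i\in\mathrm{Occ}(\Pi x)\setminus\mathrm{Occ}(x)$. Distinct occurrences in $\Pi x$ are disjoint, so the cells $i,i+1,i+2$ avoid all occurrences in $x$. Being consecutive, they lie in a single gap of $x$. But in $\Pi x$ this gap carries a word $\operatorname{succ}(u)$, which is $100$-free: a contradiction.

Thus $x$ and $\Pi x$ have the same gaps as sets of cells, and $x$ is recovered from $\Pi x$ by applying $\operatorname{succ}^{-1}$ in each gap, which is possible by Lemma~\ref{lem:succ}. Finally, $\mathrm{Occ}(\sigma x)=\mathrm{Occ}(x)-1$, and the gaps of $\sigma x$ are those of $x$ moved by one cell with the same words; so $\Pi\sigma=\sigma\Pi$.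
\end{proof}

By Lemmas~\ref{lem:invariance}, \ref{lem:tau} and~\ref{lem:Pi}, each of $\sigma^{-1}$, $\tau$ and $\Pi$ preserves length and exponent.

\section{The loop and its termination}\label{sec:loop}

Suppose that $x$ begins with $100$, that is, $1\in\mathrm{Occ}(x)$. An occurrence at $n-1$ or at $n$ would contain cell $1$, which disjointness forbids. So no occurrence wraps around, and
\begin{equation}\label{eq:decomposition}
x=100\,u_1\,100\,u_2\cdots100\,u_q ,\qquad q=|\mathrm{Occ}(x)|,
\end{equation}
where $u_1,\dots,u_q$ are the words in the gaps and the displayed factors $100$ are all the factors $100$ of $x$. We call $u_1$ the \emph{first gap}. The first phase of the machine is the following loop on the tape contents $x$.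
\begin{quote}
\textbf{while} $\mathrm{Occ}(x)\neq\emptyset$ \textbf{do}
\begin{itemize}
\item[(a)] \textbf{while} $x$ does not begin with $100$, replace $x$ by $\sigma^{-1}x$;
\item[(b)] \textbf{while} $u_1\notin1^*$, replace $x$ by $\Pi x$;
\item[(c)] replace $x$ by $\tau x$.
\end{itemize}
\end{quote}

The number of occurrences is not a measure of progress. The word $100\,100\,(1011)^3$ has two occurrences and an empty first gap, and step~(c) sends it to $101\,101\,(1001)^3$, which has three. What does grow is the first gap. Step~(c) leaves a stretch without occurrences at the beginning of the tape. Since $\sigma^{-1}$ moves the contents to the right, step~(a) then brings to the front the occurrence that cyclically precedes this stretch, and the new first gap contains all of it.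

\begin{proposition}\label{prop:loop}
For $n\ge5$ the loop terminates on every $x\in\Sigma^n$. The resulting word $y$ satisfies $|y|=n$, $e(y)=e(x)$ and $\mathrm{Occ}(y)=\emptyset$; in particular $y\in A_n$.
\end{proposition}

\begin{proof}
The condition $\mathrm{Occ}(y)=\emptyset$ is the exit condition, and every step preserves length and exponent. It remains to prove termination.

Step~(a) ends after fewer than $n$ rotations, because $\mathrm{Occ}\ne\emptyset$. In step~(b), $\Pi$ fixes the occurrences by Lemma~\ref{lem:Pi}, so the tape keeps the form \eqref{eq:decomposition} with the same lengths, and $u_1$ is replaced by $\operatorname{succ}(u_1)$. With $\ell=|u_1|$, the map $\operatorname{succ}$ is a single cycle on $A_\ell$ and $1^\ell\in A_\ell$, so step~(b) ends with $u_1=1^\ell$. Let $x$ now denote the tape after step~(b), let $q=|\mathrm{Occ}(x)|$, and let $z=\tau x$. We show that either $\mathrm{Occ}(z)=\emptyset$, or the first gap in the next iteration has length at least $\ell+3$. Since a gap has length at most $n-3$, this bounds the number of iterations.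

\emph{Case $q=1$.} Here $x=100\,1^{n-3}$. A position in $S(x)$ has a $0$ directly to its left, so it is $3$ or $4$. We have $4\notin S(x)$ because $x_2=0$, and $3\in S(x)$ because $x_1x_2=10$ and $x_4=1$. Hence $z=10\,1^{n-2}$, which has a single $0$, and $\mathrm{Occ}(z)=\emptyset$.

\emph{Case $q\ge2$.} Here $x$ begins with $100\,1^\ell\,100$, so cells $4,\dots,\ell+4$ contain $1$ and cells $\ell+5,\ell+6$ contain $0$. Among the cells $1,\dots,\ell+5$ only cell $3$ lies in $S(x)$. Indeed, cell $1$ would need $x_2=1$; cell $2$ would need $x_1=0$; cell $3$ qualifies since $x_1x_2=10$ and $x_4=1$; cell $4$ would need $x_2=1$; and each of the cells $5,\dots,\ell+5$ has a $1$ directly to its left. So step~(c) acts on the beginning of the tape as follows: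
\[
\begin{array}{c|ccccccc}
\text{cell} & 1&2&3&4&\cdots&\ell+4&\ell+5\\ \hline
x & 1&0&0&1&\cdots&1&0\\
z & 1&0&1&1&\cdots&1&0
\end{array}
\]
No occurrence in $z$ starts in the cells $1,\dots,\ell+3$: cell $1$ starts $101$, cell $2$ contains $0$, and each of the cells $3,\dots,\ell+3$ is followed by a $1$. Nor does one start in cell $n-1$ or $n$, since $z_1=1$ would be its third or second letter.

Suppose $\mathrm{Occ}(z)\neq\emptyset$, and let $i$ be the largest and $i'$ the smallest element of $\mathrm{Occ}(z)$, taken in $\{1,\dots,n\}$; possibly $i=i'$. We have just shown $\ell+4\le i'\le i\le n-2$. An occurrence at position $p\in\{2,\dots,n\}$ reaches cell $1$ after $n+1-p$ applications of $\sigma^{-1}$, and this number is least for $p=i$. So the next step~(a) stops with the occurrence from $i$ at the front. The occurrence that follows it cyclically is the one from $i'$, so the new first gap comes from the cells $i+3,\dots,n+i'-1$ of $z$. Its length is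
\[
(n+i')-(i+3)\ \ge\ (n+i')-(n+1)\ =\ i'-1\ \ge\ \ell+3 . \qedhere
\]
\end{proof}

\begin{remark}\label{rem:time}
The loop can take exponential time. On $x=10^{n-1}$ the first gap is $0^{n-3}$, the least element of $A_{n-3}$, so step~(b) applies $\Pi$ exactly $|A_{n-3}|-1$ times. Moreover $|A_\ell|\ge2^{\lfloor\ell/2\rfloor}$, because a concatenation of blocks $01$ and $11$, followed by a $1$ if $\ell$ is odd, has no factor $00$.
\end{remark}

\section{Carrying out the loop in place}\label{sec:inplace}

\begin{lemma}\label{lem:inplace}
There is a deterministic overhead-free machine that, on every input $x\in\Sigma^n$ with $n\ge5$, halts with the word $y$ of Proposition~\ref{prop:loop} on its tape.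
\end{lemma}

\begin{proof}
The finite control can hold a bounded number of letters, and the machine can inspect a neighboring cell and return. It suffices to carry out the three tests and the three maps of the loop by halting deterministic routines. Whether the tape begins with $100$ is seen from three cells.

\emph{Test $\mathrm{Occ}(x)=\emptyset$.} Sweep from left to right with a window of three letters in the control, and remember $x_1,x_2$ to examine the two windows $x_{n-1}x_nx_1$ and $x_nx_1x_2$ at the end.

\emph{Rotation $\sigma^{-1}$}, that is, $x_1\dots x_n\mapsto x_nx_1\dots x_{n-1}$. Read $x_n$, go to the left end, and sweep right, in each cell exchanging the letter carried in the control with the letter on the tape.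

\emph{Swap $\tau$.} Store $x_{n-1}$, $x_n$ and $x_1$. Then treat the cells $i=1,\dots,n$ in order. The control holds the original letters $x_{i-2},x_{i-1}$, which for $i=1$ are the stored $x_{n-1},x_n$. The letter $x_{i+1}$ is still original and is inspected on the tape for $i<n$; for $i=n$ it is the stored $x_1$. So the machine knows whether $i\in S(x)$; it reads $x_i$ into the control and then changes the cell if required.

\emph{Scanning a gap.} Let the tape have the form \eqref{eq:decomposition}, except that gaps to the left of a given occurrence may have been altered, and let the head be directly after this occurrence. Let $u$ be the gap that starts here. Slide a window of three cells to the right. As long as the window does not read $100$, its first letter belongs to $u$. The first window that reads $100$ is the next occurrence, and if the right end marker enters the window, then $u$ is the last gap and the letters left in the window belong to it. So the machine finds the end of $u$ and learns whether $u\in1^*$. Applied after cell~$3$, this routine is the test in step~(b).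

\emph{Gap map $\Pi$}, on a tape of the form \eqref{eq:decomposition}. Treat the gaps from left to right. For a gap $u$ of length $\ell$, starting directly after the occurrence to its left, proceed as follows.
\begin{enumerate}
\item Scan the gap and remember whether $u=1^\ell$.
\item Go to the cell directly before the next occurrence or the right end marker, and move left to the first cell, possibly this one, whose letter is not $1$. If $u=pa1^j$ with $a\ne1$, this is the cell of $a$; overwrite it with $a^+$. If $u=1^\ell$, which includes the empty gap, this is the last $0$ of the preceding occurrence; leave it, and put $j=\ell$.
\item Move right and overwrite the block $1^j$ cell by cell, with the letters of $r$ if $u\ne1^\ell$ and with $0$'s if $u=1^\ell$. The first letter of $r$ is $0$, and each later letter is determined by the two letters written last, which the control remembers.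
\end{enumerate}
The only difficulty is in step~3: the control cannot hold $j$, and the end of the block carries no mark. The machine uses the following rule before each write: stop if the scanned cell is the right end marker, or if it contains $1$ and its right neighbor contains $0$. The rule is correct because the scanned cell and everything to its right are still original. If the block $1^j$ is followed by $100$, then every cell of the block has right neighbor $1$, and the first cell of the occurrence is the first cell with right neighbor $0$. If the block is followed by the end marker, then no cell of the block has right neighbor $0$. In either case exactly $j$ cells are overwritten. The head then stands on the right end marker, and the routine is finished, or on the first cell of the next occurrence, and it moves three cells right to start on the next gap.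

All routines write only letters of $\Sigma$ and halt, and the loop terminates by Proposition~\ref{prop:loop}.
\end{proof}

\section{Simulation on a $100$-free tape}\label{sec:simulation}

A space-bounded machine $N$ has a work tape and two heads, while the overhead-free machine has one head and no spare cell. We cut the tape into blocks of a fixed length $c$ and recode each block so that, besides its $c$ input letters, it stores one work cell of $N$ and the marks for both heads. This is possible because few words of length $c$ are $100$-free.

\begin{lemma}\label{lem:simulation}
Let $N$ be a deterministic (nondeterministic) machine with input alphabet $\Sigma$ and work alphabet $\Gamma$ that works in space $s(n)=o(n)$. There are a number $n_1$ and a deterministic (nondeterministic) overhead-free machine $P$ such that, for every $y\in A_n$ with $n\ge n_1$, the machine $P$ accepts $y$ if and only if $N$ accepts $y$. If $N$ is deterministic and halts on every input, then $P$ halts on every such $y$.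
\end{lemma}

\begin{proof}
\emph{The code.} Let $c=3b$. A word in $A_c$ is a concatenation of $b$ words of length $3$, none equal to $100$, so $|A_c|\le(k^3-1)^b$. Since $\bigl(k^3/(k^3-1)\bigr)^b$ grows exponentially in $b$, we can fix $b$ with
\begin{equation}\label{eq:room}
(k^3-1)^b\cdot(3b+1)\cdot 2|\Gamma|\ \le\ k^{3b}=|\Sigma^c| .
\end{equation}
Then there is an injection
\[
\operatorname{code}\colon A_c\times\{0,\dots,c\}\times\Gamma\times\{0,1\}\to\Sigma^c ,
\]
a finite object that is built into the control of $P$.

\emph{The layout.} Write $n=Qc+\rho$ with $0\le\rho<c$. Choose $n_1\ge2c$ such that $s(n)\le n/(2c)$ for all $n\ge n_1$. Then $s(n)\le n/c-1\le Q$ and $Q\ge1$. The first $Qc$ cells form the blocks $1,\dots,Q$, and the last $\rho$ cells are never changed. Let $\beta_j$ be the original content of block $j$; it is a factor of $y$, so $\beta_j\in A_c$. Let $z=y_{Qc+1}\dots y_n$.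

Consider a configuration of $N$ on $y$ with input head at position $\xi\in\{0,\dots,n+1\}$, where $0$ and $n+1$ are the end markers, with work head on a cell in $\{1,\dots,Q\}$, and with symbols $\gamma_1,\dots,\gamma_Q$ in the work cells $1,\dots,Q$. The machine $P$ represents it as follows. Block $j$ contains $\operatorname{code}(\beta_j,h_j,\gamma_j,\eta_j)$, where $h_j=\xi-(j-1)c$ if position $\xi$ lies in block $j$ and $h_j=0$ otherwise, and where $\eta_j=1$ if the work head is on cell $j$ and $\eta_j=0$ otherwise. The control holds the state of $N$, the word $z$ of fewer than $c$ letters, and a value $f\in\{\mathrm{left},\mathrm{in},1,\dots,\rho+1\}$, namely $f=\mathrm{left}$ if $\xi=0$, $f=\mathrm{in}$ if $1\le\xi\le Qc$, and $f=\xi-Qc$ if $\xi>Qc$.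

The control also keeps the head position modulo $c$, counted from the left end marker, so $P$ knows the block boundaries. It can therefore read and decode a block, rewrite it, and move to a neighboring block. Block $1$ is recognized by the left end marker directly to its left, and block $Q$ by meeting the right end marker among the $c$ cells that follow it.

\emph{Initialization.} In one sweep $P$ reads $c$ cells at a time. A full group $\beta_j$ is replaced by $\operatorname{code}(\beta_j,0,\mathrm{blank},0)$; when the right end marker appears before $c$ letters are read, the letters read are $z$. Then $P$ sets $\eta_1=1$ and $f=\mathrm{left}$.

\emph{One step of $N$.} A sweep over the blocks finds the scanned work symbol in the unique block with $\eta_j=1$. If $f=\mathrm{in}$, the same sweep finds the scanned input letter, the $h_j$th letter of $\beta_j$ in the unique block with $h_j\neq0$; otherwise $f$ and $z$ determine the scanned input symbol. Now $P$ chooses a transition of $N$, uniquely if $N$ is deterministic. It yields a new state, a work symbol $\gamma'$, a work move $\varepsilon$ and an input move $\delta$, both in $\{-1,0,1\}$. The representation is updated as follows.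
\begin{itemize}
\item \emph{Work tape.} In the block with $\eta_j=1$ replace $\gamma_j$ by $\gamma'$. If $\varepsilon\neq0$, set $\eta_j=0$, move to block $j+\varepsilon$ and set $\eta_{j+\varepsilon}=1$. The work head of $N$ never leaves its tape on the left. If $j=Q$ and $\varepsilon=1$, then $N$ would visit more than $Q$ work cells, and $P$ halts without accepting.
\item \emph{Input head, $f=\mathrm{in}$.} Go to the block with $h_j\neq0$. If $1\le h_j+\delta\le c$, replace $h_j$ by $h_j+\delta$. If $h_j+\delta=0$, set $h_j=0$, and then put $f=\mathrm{left}$ if $j=1$ and $h_{j-1}=c$ otherwise. If $h_j+\delta=c+1$, set $h_j=0$, and then put $f=1$ if $j=Q$ and $h_{j+1}=1$ otherwise.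
\item \emph{Input head, $f\neq\mathrm{in}$.} If $\delta=0$, nothing changes. If $f=\mathrm{left}$ and $\delta=1$, put $f=\mathrm{in}$ and $h_1=1$. If $f=1$ and $\delta=-1$, put $f=\mathrm{in}$ and $h_Q=c$. In the remaining cases $f$ is a number, and it is replaced by $f+\delta$.
\end{itemize}
Then the head returns to the left end marker. Every change replaces a code word by a code word, so $P$ writes only letters of $\Sigma$. The machine $P$ accepts when the state of $N$ is accepting and halts when $N$ has no transition.

An accepting computation of $P$ simulates an accepting computation of $N$. Conversely, if $N$ accepts $y$, it has an accepting computation within $s(n)\le Q$ work cells, and $P$ can simulate it to the end; this is the only use of the space bound. Each step of $N$ costs finitely many steps of $P$, which gives the last statement.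
\end{proof}

The hypothesis $s(n)=o(n)$ enters only through the inequality $s(n)\le\lfloor n/c\rfloor$. For a linear bound one might try to obtain this inequality by packing several work cells into one symbol of a larger alphabet $\Gamma$; but then \eqref{eq:room} forces a larger $c$. Proposition~\ref{prop:sharp} shows that this obstacle cannot be removed.

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $N$ accept $L$ in space $s(n)=o(n)$, let $n_1$ and $P$ be as in Lemma~\ref{lem:simulation}, and let $n_0=\max(5,n_1)$. On input $x$ the machine reads up to $n_0$ letters into its control. If $|x|<n_0$, it decides $x\in L$ by a finite table. Otherwise it runs the machine of Lemma~\ref{lem:inplace}, which halts with a word $y\in A_n$ such that $|y|=|x|$ and $e(y)=e(x)$. As $L$ is exponent-determined, $x\in L\iff y\in L$. The machine then returns to the left end marker and runs $P$, which accepts if and only if $N$ accepts $y$, that is, if and only if $y\in L$. The whole machine is overhead-free, accepts $L$, and is deterministic if $N$ is.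
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:squares}]
If $|\Sigma|=1$, the squares are the words of even length, and one sweep counts the length modulo $2$. Let $|\Sigma|\ge2$. By Lemma~\ref{lem:powers}, a nonempty word is a square if and only if its exponent is even, so the language of squares is exponent-determined. It is accepted by a deterministic machine $N$ that halts on every input and works in space $O(\log n)$. The work tape of $N$ is divided into a fixed number of tracks, each holding a binary number at most $n$. The machine $N$ computes $n$, rejects if $n$ is odd, and otherwise compares $x_i$ with $x_{i+n/2}$ for $i=1,\dots,n/2$; it reaches a position by starting at the left end marker and counting down a copy of that position. Apply the construction in the proof of Theorem~\ref{thm:general} to this $N$. The resulting machine is deterministic, its first phase halts by Lemma~\ref{lem:inplace}, and its second phase halts by the last statement of Lemma~\ref{lem:simulation}.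
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:examples}]
By Lemma~\ref{lem:powers}, a nonempty word $x$ lies in the first language if and only if $m\mid e(x)$, and it is primitive if and only if $e(x)=1$. So in all three languages membership of a nonempty word depends only on $e(x)$. The exponent is computable in space $O(\log n)$: with binary counters as above, test for $d=1,2,\dots$ whether $x_{i+d}=x_i$ for all $i\in\mathbb Z/n$; the first $d$ that passes generates the group of shifts fixing $x$, and $e(x)=n/d$. Divisibility by $m$, equality with $1$, and primality by trial division are tested on numbers at most $n$, again in space $O(\log n)$. Theorem~\ref{thm:general} applies.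
\end{proof}

\section{Sharpness}\label{sec:sharp}

For linear space we diagonalize. To stay exponent-determined, the diagonal language depends on the length alone, and the length $n$ also names the machine to be defeated, through the number $v_2(n)$, the largest $i$ with $2^i\mid n$. We use two standard facts. A function $s$ is \emph{space-constructible} if some deterministic machine, on every input of length $n$, marks off exactly $s(n)$ work cells and visits no others; for space-constructible $s$ with $s(n)\ge\log n$ the class $\mathrm{NSPACE}(s)$ is closed under complement \cite{Immerman,Szelepcsenyi}. A \emph{two-way finite automaton} is a finite control with one head that moves in both directions on a read-only input with end markers; such automata, deterministic or nondeterministic, accept only regular languages \cite{RabinScott,Shepherdson}.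

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $k=|\Sigma|\ge2$ and fix a letter $0\in\Sigma$.

\emph{Deterministic case.} Encode overhead-free machines with input alphabet $\Sigma$ by explicit transition tables, written as binary strings that begin with $1$ and spend at least one bit on each state. Let $M_i$ be the machine encoded by the binary representation of $i$ if this string encodes a deterministic machine, and a fixed one-state deterministic machine otherwise. Every deterministic overhead-free machine is, up to the names of its states, some $M_i$. The binary representation of $i$ has at most $i+1$ digits, so $M_i$ has at most $i+1$ states. Let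
\[
T=\{x\in\Sigma^+ : M_{v_2(|x|)}\text{ does not accept }0^{|x|}\}.
\]
Membership depends only on $|x|$, so $T$ is exponent-determined.

We show $T\in\mathrm{DSPACE}(O(n))$. On an input of length $n\ge1$ compute $i=v_2(n)\le\log_2n$ and decode $M_i$. On inputs of length $n$ the machine $M_i$ has at most $K=(i+1)(n+2)k^n$ configurations. A deterministic computation that repeats a configuration before accepting never accepts, so $M_i$ accepts $0^n$ within $K$ steps or not at all. Simulate $M_i$ on $0^n$ for $K$ steps and accept if and only if it has not accepted. The simulated tape takes $n+2$ cells, the table and the state take $O(\log n)$ cells, and a step counter up to $K$ takes $O(n)$ cells.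

Suppose that $T$ is accepted by $M_i$, and let $n=2^i$, so that $v_2(n)=i$. Then $0^n\in T$ if and only if $M_i$ does not accept $0^n$, that is, if and only if $0^n\notin T$. This contradiction gives $T\notin\mathrm{DOF}$.

\emph{Nondeterministic case.} Let $M'_i$ be the machine encoded by the binary representation of $i$, now allowing every overhead-free machine, and a fixed one-state machine if the decoding fails. Let
\[
T'=\{x\in\Sigma^+ : M'_{v_2(|x|)}\text{ does not accept }0^{|x|}\},
\]
which is exponent-determined for the same reason. Its complement consists of the empty word and the words $x$ of length $n\ge1$ such that $M'_{v_2(n)}$ accepts $0^n$. A nondeterministic machine accepts this complement by simulating $M'_{v_2(n)}$ on $0^n$ and guessing its transitions; it stores the table and one configuration, so it works in space $C(n+1)$ for some integer $C\ge1$. The function $C(n+1)$ is space-constructible and exceeds $\log n$, so $T'\in\mathrm{NSPACE}(C(n+1))$ by closure under complement. If $M'_i$ accepted $T'$, then for $n=2^i$ we would have $0^n\in T'$ if and only if $M'_i$ does not accept $0^n$, if and only if $0^n\notin T'$. Hence $T'\notin\mathrm{NOF}$.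

\emph{One letter.} Let $\Sigma=\{a\}$. The tape can never change, so an overhead-free machine is a two-way finite automaton and accepts a regular language. The language $\{a^p : p\text{ prime}\}$ is exponent-determined, since there is only one word of each length, and it lies in $\mathrm{DSPACE}(O(\log n))$ by counting the length in binary and trial division. It is not regular: otherwise the pumping lemma would give a prime $p$ and an integer $r\ge1$ such that $p+tr$ is prime for all $t\ge0$, which fails for $t=p$. So this language satisfies the other hypotheses of Theorem~\ref{thm:general} and lies in neither $\mathrm{DOF}$ nor $\mathrm{NOF}$.
\end{proof}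

\begin{thebibliography}{9}

\bibitem{Overhead}
\emph{Computation With Absolutely No Space Overhead},
\texttt{https://github.com/1991riccardo1991/beamer}.

\bibitem{Immerman}
Immerman, 1988.

\bibitem{RabinScott}
Rabin and Scott, 1959.

\bibitem{Shepherdson}
Shepherdson, 1959.

\bibitem{Szelepcsenyi}
Szelepcs\'enyi, 1988.

\end{thebibliography}
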